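# A divisor of positive square whose normalized components generate a subgroup of infinite index

## 1. Three theorems on the subgroup generated by the components of a divisor

**Theorem A.** There are a smooth projective complex surface $S'$ and an effective divisor $D'$ on $S'$ with $D'^2>0$ such that $[\pi_1(S'):N]=\infty$. Here $N$ is the normal subgroup of $\pi_1(S')$ generated by the images of $\pi_1$ of the normalizations of the irreducible components of $D'$.

**Theorem B.** (i) In Theorem A, $D'$ can be taken ample. (ii) There are also examples as in Theorem A in which the divisor is ample, reduced and irreducible.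

**Theorem C.** Let $S$ be a smooth connected projective complex surface, $D$ an effective divisor on $S$ with $D^2>0$, $N\subset\pi_1(S)$ the normal subgroup attached to $D$ as in Theorem A, and $G=\pi_1(S)/N$. There is a finitely supported symmetric function $c:G\to\mathbb Z$ with $\sum_g c(g)=D^2$ (it is constructed in Section 4 as an intersection number $c(g)=Z\cdot gZ$ of compact curves in the covering of $S$ with group $G$) such that $G$ is infinite if and only if the form
$$Q_D(u)=\sum_{g,h\in G}u(g)\,u(h)\,c(g^{-1}h)$$
on finitely supported functions $u:G\to\mathbb R$ is negative semidefinite. Consequently, if $G$ is amenable (for example, if $\pi_1(S)$ is amenable), then $[\pi_1(S):N]<\infty$.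

Theorem A answers, negatively, a question taken from "Coverings of Algebraic Varieties" (doi:10.2969/aspm/01010179): if $D$ is effective with $D^2>0$ on a smooth projective complex surface $S$, must $[\pi_1(S):N]$ be finite? Theorem B says that stronger positivity of $D$, or irreducibility, does not help. Theorem C says what remains true.

We prove Theorem C first. It is what one gets by trying to prove the statement, and it shows where such an attempt must stop.

## 2. What $N$ keeps and what it loses

Write $D=\sum_j m_jD_j$ with $m_j>0$ and $D_j$ irreducible, and let $\nu_j:D_j^\nu\to D_j\subset S$ be the normalization followed by the inclusion. The curve $D_j^\nu$ is a smooth compact Riemann surface. Moving base points changes the image of $\pi_1(D_j^\nu)$ in $\pi_1(S)$ by conjugation, which does not matter for a normal subgroup. So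
$$N=\langle\langle\, (\nu_j)_*\pi_1(D_j^\nu)\ :\ j\,\rangle\rangle_{\pi_1(S)},$$
where $\langle\langle\cdot\rangle\rangle_\Gamma$ denotes normal closure in $\Gamma$. The multiplicities $m_j$ do not matter: $N$ depends only on the support of $D$.

The definition uses the normalization and not the curve itself, and the difference is real. A nodal cubic is a sphere with two points identified. Its topological fundamental group is $\mathbb Z$, but its normalization is $\mathbb P^1$, with trivial fundamental group. Loops that switch branches at a singular point are lost. So are loops that pass from one component to another and come back through a different crossing.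

*A smooth ample curve.* If $D$ is smooth and ample, the Lefschetz hyperplane theorem says that $\pi_1(D)\to\pi_1(S)$ is onto, and normalization changes nothing. So $N=\pi_1(S)$, and a counterexample with $D$ ample must have singular support.

*Products.* Let $S=C_1\times C_2$ be a product of curves and $D=C_1\times\{b\}+\{a\}\times C_2$. Then $D^2=2$, and $N$ contains both factors of $\pi_1(C_1)\times\pi_1(C_2)$, so the index is $1$. If we take only $D=C_1\times\{b\}$, then $D^2=0$ and $G=\pi_1(C_2)$, which is infinite when $C_2$ has positive genus. So the hypothesis $D^2>0$ cannot be dropped.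

*A crossing loop that survives.* Let $E_1$ be an elliptic curve, $Y=E_1\times E_1$, let $a,b\in E_1$ be points of order $2$, and let $t$ be translation by $(a,b)$. Put $S=Y/\langle t\rangle$. Let $D_1$, $D_2$ be the images of $E_1\times 0$ and $0\times E_1$. Since $a,b\neq0$, neither curve is preserved by $t$; they have disjoint translates $E_1\times b$ and $a\times E_1$, so they map isomorphically to $S$. Let $D=D_1+D_2$. Its pullback to $Y$ is $E_1\times0+E_1\times b+0\times E_1+a\times E_1$, of square $8$, so $D^2=4$. The subgroup $N$ is generated by the two factors of $\pi_1(Y)$, so $N=\pi_1(Y)$ and $G=\mathbb Z/2$. The curves $D_1,D_2$ meet in two points. A loop that goes out along $D_1$ through one crossing and returns along $D_2$ through the other represents the missing class.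

Here the loss is finite. The question is whether crossings can lose infinitely much.

## 3. Holomorphic one-forms control the abelianization of $G$

A first attempt uses the Hodge index theorem on $S$. Assume $D^2>0$ and suppose that $G$ has infinite abelianization. As $G$ is finitely generated, $\mathrm{Hom}(G,\mathbb C)\neq0$. This gives $0\ne x\in H^1(S,\mathbb C)$ with $\nu_j^*x=0$ for all $j$. Write $x=[\alpha]+[\bar\beta]$ with $\alpha,\beta$ holomorphic one-forms. By the Hodge decomposition on $D_j^\nu$, both $\nu_j^*\alpha$ and $\nu_j^*\beta$ vanish. One of $\alpha,\beta$ is nonzero; call it $\alpha$. The class $y=[i\alpha\wedge\bar\alpha]$ is real of type $(1,1)$, with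
$$y\cdot D=\sum_j m_j\int_{D_j^\nu}\nu_j^*(i\alpha\wedge\bar\alpha)=0,\qquad y^2=0 .$$
Since $D^2>0$, the Hodge index theorem makes the intersection form negative definite on $D^\perp\subset H^{1,1}_{\mathbb R}$, so $y=0$. But for a Kähler form $\omega$ we have $y\cdot[\omega]=\int i\alpha\wedge\bar\alpha\wedge\omega>0$, a contradiction. So $D^2>0$ forces $G$ to have finite abelianization.

One can repeat this on finite covers. Let $G_0\subset G$ have finite index, let $\Gamma_0\supset N$ be its preimage in $\pi_1(S)$, and let $S_0\to S$ be the corresponding étale cover, with $D_0$ the pullback of $D$. Then $D_0^2>0$. Each $\pi_1(D_j^\nu)$ has image in $N\subset\Gamma_0$, which is normal, so the cover is trivial over $D_j^\nu$, and the components of $D_0$ contribute subgroups of $N$. Hence $\pi_1(S_0)/N_0$ surjects onto $G_0$, and $G_0$ has finite abelianization.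

The argument stops here. It sees abelian quotients of finite-index subgroups and nothing else. Infinite finitely generated groups whose finite-index subgroups all have finite abelianization exist, for instance $SL_3(\mathbb Z)$, which has Kazhdan's property (T). To go further one must work directly on the infinite cover with group $G$.

## 4. Compact curves in the $G$-cover: proof of Theorem C

Let $\pi:X\to S$ be the connected Galois covering with $\pi_1(X)=N$ and deck group $G$.

**Step 1.** *We cut $\pi^*D$ into compact pieces permuted simply transitively by $G$.* The image of $\pi_1(D_j^\nu)$ lies in $N$, so $\nu_j$ lifts to a map $D_j^\nu\to X$. Let $Z_j$ be its image, a compact irreducible curve. The composite $D_j^\nu\to Z_j\to D_j$ is birational, so $Z_j\to D_j$ is generically injective. If $gZ_j=Z_j$, take $p\in Z_j$ over a general point of $D_j$: then $gp\in Z_j$ has the same image as $p$, so $gp=p$, and $g=1$ because $G$ acts freely. Every point over $D_j$ is a $G$-translate of a point of $Z_j$, so $\pi^{-1}(D_j)=\bigcup_g gZ_j$, with the $gZ_j$ pairwise distinct. The family is locally finite, since the $G$-action is proper and $Z_j$ is compact. As $\pi$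 is étale, $\pi^*D_j$ is reduced. With the compact divisor $Z=\sum_jm_jZ_j$ we get
$$\pi^*D=\sum_{g\in G}gZ. \tag{1}$$

**Step 2.** *We define $c$ and compute with it.* Put $c(g)=Z\cdot gZ$, the intersection number of compact divisors on the complex surface $X$. Since $Z$ is compact and the action is proper, $Z\cap gZ=\emptyset$ for all but finitely many $g$, so $c$ has finite support. Translating by $g^{-1}$ gives $c(g)=g^{-1}Z\cdot Z=c(g^{-1})$. By (1) and the projection formula, as $Z_j\to D_j$ has degree $1$,
$$\sum_gc(g)=Z\cdot\pi^*D=\pi_*Z\cdot D=D^2 .$$
For finitely supported $u:G\to\mathbb Z$ and $W=\sum_gu(g)\,gZ$,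
$$W^2=\sum_{g,h}u(g)u(h)\,(gZ\cdot hZ)=\sum_{g,h}u(g)u(h)\,c(g^{-1}h)=Q_D(u). \tag{2}$$

In the example $Y/\langle t\rangle$ of Section 2, $X=Y$ and $Z=E_1\times0+0\times E_1$. Here $c(1)=Z^2=2$ and $c(t)=Z\cdot tZ=2$, with sum $4=D^2$, and $Q_D(u)=2(u(1)+u(t))^2$.

**Step 3.** *We treat finite $G$.* For $u\equiv1$ we get $Q_D(u)=\sum_{g,h}c(g^{-1}h)=|G|\,D^2>0$, so $Q_D$ is not negative semidefinite.

It remains to show that $Q_D\le0$ when $G$ is infinite. If $Q_D(u)\le0$ for integral $u$, the same holds for rational $u$ by homogeneity and for real $u$ by continuity on each space of functions with fixed finite support. By (2) we must show $W^2\le0$.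

**Step 4.** *We represent $W$ by a compactly supported closed form.* Let $\sigma$ be the canonical meromorphic section of $\mathcal O(W)$, with divisor $W$. Since $W$ has compact support, there is a Hermitian metric on $\mathcal O(W)$ with $|\sigma|=1$ outside a compact set. Its Chern form $\eta$ is a closed real $(1,1)$-form, and it has compact support. By Poincaré–Lelong, the current of integration along $W$ minus $\eta$ equals $\frac{i}{2\pi}\partial\bar\partial\log|\sigma|^2$, and $\log|\sigma|^2$ has compact support. Pairing with the closed form $\eta$ gives $\int_W\eta=\int_X\eta\wedge\eta$. The left side is the degree of $\mathcal O(W)$ along $W$, which is $W^2$. So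
$$W^2=\int_X\eta\wedge\eta .$$

**Step 5.** *We replace $\eta$ by its harmonic part.* Give $X$ the pullback of a Kähler metric on $S$, with Kähler form $\omega$. It is complete, and it has infinite volume because $G$ is infinite. The subspaces $dC_c^\infty(\Omega^1)$ and $d^*C_c^\infty(\Omega^3)$ of $L^2\Omega^2$ are orthogonal, since $(d\alpha,d^*\beta)=(dd\alpha,\beta)=0$. The orthogonal complement of both is the space $\mathcal H$ of $L^2$ forms that are closed and coclosed in the weak sense; they are smooth by elliptic regularity. Hence
$$L^2\Omega^2=\mathcal H\oplus\overline{dC_c^\infty}\oplus\overline{d^*C_c^\infty}.$$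
As $\eta$ is closed with compact support, it is orthogonal to $d^*C_c^\infty$. So $\eta=\eta_h+\lim d\alpha_n$ in $L^2$, with $\eta_h\in\mathcal H$ and $\alpha_n\in C_c^\infty$. The pairing $\int\alpha\wedge\beta$ is continuous on $L^2\Omega^2$, and Stokes gives $\int d\alpha_n\wedge\eta=\int d\alpha_n\wedge\eta_h=0$. Using this twice,
$$W^2=\int\eta\wedge\eta=\int\eta_h\wedge\eta=\int\eta_h\wedge\eta_h. \tag{3}$$

**Step 6.** *We show that, on our complete manifold, an $L^2$ form with $\Delta\alpha=0$ is closed and coclosed.* Choose compactly supported Lipschitz cutoffs $0\le\chi_n\le1$, equal to $1$ on the ball of radius $n$ about a fixed point, with $|d\chi_n|\le1/n$. Then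
$$0=(\Delta\alpha,\chi_n^2\alpha)=(d\alpha,\chi_n^2d\alpha+2\chi_nd\chi_n\wedge\alpha)+(d^*\alpha,\chi_n^2d^*\alpha-2\chi_n\iota_{\nabla\chi_n}\alpha).$$
With $a=\|\chi_nd\alpha\|$ and $b=\|\chi_nd^*\alpha\|$ this gives $a^2+b^2\le\frac2n\|\alpha\|(a+b)\le\frac{2\sqrt2}{n}\|\alpha\|\sqrt{a^2+b^2}$. So $\sqrt{a^2+b^2}\le\frac{2\sqrt2}n\|\alpha\|\to0$, and $d\alpha=0=d^*\alpha$.

So in degree $2$, $\mathcal H$ is the $L^2$-kernel of $\Delta$. In degree $0$, every $L^2$ harmonic function is constant, hence $0$ because the volume is infinite.

**Step 7.** *We show that $\eta_h$ is primitive of type $(1,1)$, which fixes the sign.* On a Kähler manifold $\Delta$ commutes with the projections to types and with the contraction $\Lambda_\omega$ by the Kähler form. Type projections are self-adjoint, bounded, and preserve $\mathcal H=\ker\Delta$. So the orthogonal projection to $\mathcal H$ commutes with them, and also with complex conjugation. As $\eta$ is real of type $(1,1)$, so is $\eta_h$. Now $\Lambda_\omega\eta_h$ is an $L^2$ harmonic function, so it is $0$ by Step 6. A real primitive $(1,1)$-form on a Kähler surface is anti-self-dual: $*\eta_h=-\eta_h$. Hence $\eta_h\wedge\eta_h=-|\eta_h|^2dV$,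 and (3) gives $W^2\le0$. This proves the equivalence in Theorem C.

**Step 8.** *We deduce the amenable case.* Suppose $G$ is infinite and amenable. Let $A_n\subset G$ be finite sets with $|A_n\cap A_nk^{-1}|/|A_n|\to1$ for every $k\in G$ (Følner sets). With $u=1_{A_n}$,
$$Q_D(u)=\sum_kc(k)\,\#\{g\in A_n: gk\in A_n\}=\sum_kc(k)\,|A_n\cap A_nk^{-1}|=|A_n|\,(D^2+o(1)),$$
which is positive for large $n$. This contradicts $Q_D\le0$. So an amenable $G$ is finite. A quotient of an amenable group is amenable, so this covers the case of $\pi_1(S)$ amenable. Theorem C is proved. $\square$

*Where this approach stops.* For amenable $G$ we summed $Z$ over a large set and the boundary was negligible. For non-amenable $G$ the boundary is comparable to the set, and the condition "$\sum_gc(g)>0$ and $Q\le0$" is consistent as a statement about forms. Let $G$ be free on $x_1,x_2,x_3$, let $c(1)=-5$, $c(x_i^{\pm1})=1$, and $c=0$ elsewhere. Then $\sum c=1>0$. The Cayley graph is the $6$-regular tree, and $Q(u)=-5\sum u^2+2\sum_{\text{edges }xy}u(x)u(y)$. Choose a root. If $x$ is the parent of $y$, then $2|u(x)u(y)|\le 5^{-1/2}u(x)^2+5^{1/2}u(y)^2$. Each vertex other than the root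 has $5$ children and one parent and collects $5\cdot5^{-1/2}+5^{1/2}=2\sqrt5$; the root collects $6\cdot5^{-1/2}<2\sqrt5$. So $Q(u)\le(2\sqrt5-5)\sum u^2\le0$. I do not claim that this $c$ comes from a surface. It shows that Theorem C alone cannot prove finiteness, and that a counterexample must have a non-amenable $G$.

## 5. Relatively hyperbolic groups and Dehn filling

The last remark directs us to surfaces with large fundamental groups. The plan is as follows. Suppose we can arrange that $N$ is a free product of groups each of which is a subgroup of a surface group. Such an $N$ has cohomological dimension at most $2$. If $\pi_1(S)$ is the group of a closed aspherical $4$-manifold, every finite-index subgroup has nonzero $H^4$. So $N$ has infinite index.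

Normal closures are hard to compute, and the tool that does it is group-theoretic Dehn filling.

**Definition (hyperbolic groups, quasiconvex subgroups).** A group $\Gamma$ is hyperbolic if it acts properly and cocompactly by isometries on a proper geodesic Gromov-hyperbolic space $Y$; it is non-elementary if it is not virtually cyclic. A subgroup $H$ is quasiconvex if, for $y\in Y$, every geodesic joining two points of the orbit $Hy$ stays within bounded distance of $Hy$. (This does not depend on $Y$ or $y$.)

For example, the free group on $a,b$ acts on its tree. The subgroup $\langle a\rangle$ is quasiconvex, since its orbit is the vertex set of a line. Moreover $\langle a\rangle\cap g\langle a\rangle g^{-1}=1$ unless $g\in\langle a\rangle$.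

**Definition (relative hyperbolicity).** Let $\Gamma$ be finitely generated and $H_1,\dots,H_k$ infinite finitely generated subgroups, pairwise non-conjugate. $\Gamma$ is hyperbolic relative to $\{H_1,\dots,H_k\}$ if it acts on a connected hyperbolic graph which is fine (each edge lies in only finitely many circuits of each length), with finite edge stabilizers and finitely many orbits of edges, such that the infinite vertex stabilizers are exactly the conjugates of the $H_i$.

For example, a free product $A*B$ of infinite finitely generated groups is hyperbolic relative to $\{A,B\}$. It acts on its Bass–Serre tree with trivial edge stabilizers and vertex stabilizers the conjugates of $A$ and $B$, and a tree has no circuits.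

We use two published facts.

**(F1)** (Bowditch, *Relatively hyperbolic groups*, IJAC 22 (2012), Thm 7.11.) If $\Gamma$ is a non-elementary hyperbolic group and $H_1,\dots,H_k$ are infinite quasiconvex subgroups such that $H_i\cap gH_jg^{-1}$ is finite unless $i=j$ and $g\in H_i$, then $\Gamma$ is hyperbolic relative to $\{H_1,\dots,H_k\}$.

**(F2)** (Group-theoretic Dehn filling theorem of Dahmani–Guirardel–Osin, *Hyperbolically embedded subgroups and rotating families in groups acting on hyperbolic spaces*, Mem. AMS 245 (2017), no. 1156, Thm 2.27/7.19; it applies because in a relatively hyperbolic group the peripheral subgroups are hyperbolically embedded, ibid. Prop. 4.28. See also B. Sun, *Cohomology of group theoretic Dehn fillings I*, J. Algebra 542 (2020), the Cohen–Lyndon property.) If $\Gamma$ is hyperbolic relative to $\{H_1,\dots,H_k\}$, there is a finite set $\Phi\subset\Gamma\setminus\{1\}$ such that whenever $N_i\lhd H_i$ and $N_i\cap\Phi=\emptyset$ for all $i$, the group $\langle\langle N_1\cup\dots\cup N_k\rangle\rangle_\Gamma$ is a free product of $\Gamma$-conjugates of the $N_i$.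

(F2) can be checked by hand for $A*B$, with $\Phi=\emptyset$. Let $N_A\lhd A$, $N_B\lhd B$. The normal closure $K$ of $N_A\cup N_B$ is the kernel of $A*B\to A/N_A*B/N_B$. It acts on the Bass–Serre tree with trivial edge stabilizers, and the quotient graph is the Bass–Serre tree of $A/N_A*B/N_B$, which is a tree. By Bass–Serre theory $K$ is the free product of the stabilizers of the vertices of a lift of that tree. The stabilizer of $gA$ in $K$ is $g(K\cap A)g^{-1}=gN_Ag^{-1}$, and similarly for $B$.

We also use (F3): the Borel–Harish-Chandra theorem with Godement's compactness criterion; Selberg's lemma; Malcev's theorem that finitely generated linear groups are residually finite. A fourth fact, (F4), appears in Section 10.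

So we need a surface whose fundamental group is hyperbolic, and curves on it which carry almost malnormal quasiconvex subgroups and support a divisor of positive square.

## 6. A compact ball quotient and its geodesic curves

**Step 1.** *We build the group.* Let $F_0=\mathbb Q(\sqrt2)$, $E_0=F_0(i)\subset\mathbb C$, and
$$h(x,y)=x_1\bar y_1+x_2\bar y_2-\sqrt2\,x_3\bar y_3\quad\text{on }E_0^3 .$$
At the given embedding $h$ has signature $(2,1)$. At the conjugate embedding $\sqrt2\mapsto-\sqrt2$ it is positive definite. Let $\mathbf G=\mathrm{Res}_{F_0/\mathbb Q}SU(h)$, so $\mathbf G(\mathbb R)=SU(2,1)\times SU(3)$. A unipotent element of $\mathbf G(\mathbb Q)$ has unipotent image in the compact group $SU(3)$. That image is diagonalizable, hence trivial. Since $\mathbf G(\mathbb Q)\to SU(3)$ is injective, the element is trivial. By (F3), $SU(h,\mathcal O_{E_0})$ is discrete and cocompact in $SU(2,1)\times SU(3)$. As $SU(3)$ is compact, its projection to $SU(2,1)$ is again discrete and cocompact. By Selberg's lemma it has a torsion-free subgroup $\Gamma$ of finite index.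

**Step 2.** *We build the surface.* Let $\mathbb B\subset\mathbb P^2(\mathbb C)$ be the set of $h$-negative lines. It is a complex ball; with its Bergman metric it is complete, simply connected and of pinched negative curvature, and $SU(2,1)$ acts by holomorphic isometries with compact point stabilizers. Stabilizers in $\Gamma$ are finite, hence trivial. So $\Gamma$ acts freely and cocompactly, and
$$S=\Gamma\backslash\mathbb B$$
is a compact complex surface with $\pi_1(S)=\Gamma$. The Bergman metric gives $K_S$ positive curvature, so $K_S$ is ample and $S$ is projective. Since $\Gamma$ acts properly and cocompactly on $\mathbb B$, it is hyperbolic. Its boundary is that of $\mathbb B$, a $3$-sphere, so $\Gamma$ is non-elementary.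

**Step 3.** *We define the geodesic curves.* For $v\in\mathbb C^3$ with $h(v,v)>0$ put $L_v=\mathbb P(v^\perp)\cap\mathbb B$. As $v^\perp$ has signature $(1,1)$, this is a disc. For instance, for $v=(1,0,0)$ it is $\{x_1=0\}\cap\mathbb B$. The linear map equal to $1$ on $v^\perp$ and $-1$ on $v$ is unitary for $h$, and its fixed set in $\mathbb B$ is $L_v$, because the line $\mathbb Cv$ is positive. So $L_v$ is totally geodesic. Geodesics in $\mathbb B$ between two points are unique, so $L_v$ is convex. We call $L_v$ a complex geodesic. It lies on a unique projective line, so it is determined by any two of its points, and it determines $\mathbb Cv$.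

Now let $v\in E_0^3$ with $h(v,v)>0$, and put $R_v=\mathrm{Stab}_\Gamma(L_v)$. The group $\{\gamma\in\Gamma:\gamma v=v\}$ is arithmetic in $\mathrm{Res}_{F_0/\mathbb Q}SU(h|_{v^\perp})$, whose real points are $SU(1,1)\times SU(2)$. As in Step 1, there are no nontrivial rational unipotents, so this group is cocompact in $SU(1,1)$ and acts cocompactly on $L_v$. Hence so does the larger group $R_v$. It acts freely because $\Gamma$ does. So $R_v\backslash L_v$ is a compact Riemann surface with fundamental group $R_v$ and universal cover a disc. Let $C_v\subset S$ be its image, an irreducible projective curve.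

**Lemma 1.** (a) $R_v\backslash L_v\to C_v$ is the normalization, and the image of its fundamental group in $\Gamma$ is $R_v$ up to conjugacy. The same holds, for any finite-index subgroup $\Gamma_1\subset\Gamma$, for the images in $\Gamma_1\backslash\mathbb B$ of the discs $L_v$, with $\Gamma_1\cap R_v$ in place of $R_v$. (b) The preimage of $C_v$ in $\mathbb B$ is a closed analytic set whose irreducible components are the discs $\gamma L_v$, $\gamma\in\Gamma$; these form a locally finite family. Moreover $C_v=C_w$ if and only if $L_w\in\Gamma L_v$.

*Proof.* (a) Suppose $p,\gamma p\in L_v$ with $\gamma\in\Gamma\setminus R_v$. Then $L_v\ne\gamma^{-1}L_v$, and $p$ is the single point of $L_v\cap\gamma^{-1}L_v$. There are only countably many such $p$. So the map from the smooth compact curve $R_v\backslash L_v$ is generically injective, and it is finite; it is the normalization. The map lifts to the $R_v$-equivariant inclusion $L_v\subset\mathbb B$ of universal covers, so it induces $R_v\subset\Gamma$. The argument used nothing special about $\Gamma$ beyond freeness and cocompactness, so it applies to $\Gamma_1$.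

(b) The preimage is $\bigcup_\gamma\gamma L_v$, a countable union of closed irreducible analytic curves. If $Y$ is an irreducible component, then by Baire some $\gamma L_v\cap Y$ has interior in $Y$, and by irreducibility $Y=\gamma L_v$. Conversely, each $\gamma L_v$ lies in some component and so equals it. Irreducible components of an analytic set are locally finite. The last statement follows by comparing components. $\square$

The next lemma produces many geodesic curves and makes them meet any given curve.

**Lemma 2.** Let $Z\subset S$ be an irreducible curve and $\mathcal S$ a finite set of irreducible curves in $S$. There is $w\in E_0^3$ with $h(w,w)>0$, $C_w\notin\mathcal S$, $C_w\neq Z$ and $C_w\cdot Z>0$. In particular there are infinitely many curves $C_v$.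

*Proof.* Add $Z$ to $\mathcal S$. Let $p_0$ be a smooth point of the preimage $\tilde Z\subset\mathbb B$ and $K$ a compact neighbourhood of $p_0$. The space $p_0^\perp$ is positive definite of dimension $2$. As $w_0$ runs through its nonzero vectors, $\mathbb P(w_0^\perp)$ runs through all projective lines through $p_0$. Choose $w_0$ so that this line is transversal to $\tilde Z$ at $p_0$. Transversal intersections are stable, so for all $w\in\mathbb C^3$ close to $w_0$ the disc $L_w$ meets $\tilde Z$ inside $K$. Since $E_0$ is dense in $\mathbb C$, infinitely many distinct such discs have $w\in E_0^3$. The preimages of the curves in $\mathcal S$ have only finitely many components meeting $K$. So some such $L_w$ is not one of them. If $C_w$ were in $\mathcal S$, then $L_w$ would be a component of its preimage by Lemma 1(b), and it meets $K$. So $C_w\notin\mathcal S$. As $C_w\neq Z$ and they meet, $C_w\cdot Z>0$. The last claim follows by applying the result repeatedly with growing $\mathcal S$. $\square$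

## 7. Ample divisors made of geodesic curves

We need $D^2>0$. A single curve $C_v$ might have negative square, so we use linear algebra in the Néron–Severi group; only the number of geodesic curves matters.

**Lemma 3.** There is an effective divisor $D$ on $S$, all of whose components are curves $C_v$, with $D$ nef and $D^2>0$. One can even choose $D$ ample.

**Step 1.** *We find a nef divisor.* Take $\rho(S)+1$ distinct curves $C_i=C_{v_i}$. There is a numerical relation $\sum c_iC_i\equiv0$ with integers $c_i$, not all $0$. Put
$$A=\sum_{c_i>0}c_iC_i\ \equiv\ B=\sum_{c_i<0}(-c_i)C_i .$$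
Intersecting with an ample class shows that if one of $A,B$ is zero then so is the other, and they are not both zero. So both are nonzero. They have no common component. An irreducible curve $Z$ is therefore not a component of at least one of them, and $A\cdot Z=B\cdot Z\ge0$. Thus $A$ is nef and $A^2\ge0$.

**Step 2.** *We make the square positive.* By Lemma 2, applied to a component of $A$, there is a geodesic curve $C'\not\subset\mathrm{supp}\,A$ that meets this component, so $A\cdot C'\geq1$. Let $D_1=nA+C'$ with $n>|C'^2|$. Then $D_1\cdot C'\ge n+C'^2>0$, and $D_1\cdot Z\ge0$ for every other irreducible curve $Z$. Also $D_1^2=n^2A^2+2nA\cdot C'+C'^2\ge2n+C'^2>0$. So $D_1$ is nef with $D_1^2>0$.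

**Step 3.** *We list the curves that prevent ampleness.* By the Hodge index theorem the form is negative definite on $D_1^\perp$. Distinct irreducible curves $Z$ with $D_1\cdot Z=0$ are linearly independent there. Indeed, a relation can be written $A'\equiv B'$ with $A',B'$ effective without common components; then $A'^2=A'\cdot B'\ge0$ forces $A'\equiv0$, so $A'=0$, and likewise $B'=0$. So there are finitely many such curves, $Z_1,\dots,Z_r$.

**Step 4.** *We repair these.* By Lemma 2 choose pairwise distinct geodesic curves $C_k''\notin\{Z_1,\dots,Z_r\}$ with $C_k''\cdot Z_k>0$. Since $C''_k$ is not among the $Z_l$, $D_1\cdot C''_k>0$. For $m\gg0$ let $D=mD_1+\sum_kC_k''$. Then $D\cdot C''_k>0$ for large $m$; $D\cdot Z_k\ge C''_k\cdot Z_k>0$; on any other irreducible curve $D_1$ is positive and the $C''_j$ are nonnegative; and $D^2>0$ for large $m$. By Nakai–Moishezon $D$ is ample. $\square$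

## 8. The stabilizers as peripheral subgroups

**Lemma 4.** Let $C_1,\dots,C_k$ be distinct geodesic curves $C_i=C_{v_i}$, $L_i=L_{v_i}$, $H_i=R_{v_i}$. Then $\Gamma$ is hyperbolic relative to $\{H_1,\dots,H_k\}$.

*Proof.* We verify the hypotheses of (F1). $H_i$ is infinite, being a closed surface group acting cocompactly on a disc. It is quasiconvex: for $y\in L_i$, geodesics between points of $H_iy$ stay in the convex set $L_i$, which lies in a bounded neighbourhood of $H_iy$ by cocompactness.

Now let $1\neq\gamma\in H_i\cap gH_jg^{-1}$. The group $H_i$ acts freely and cocompactly on $L_i$, so $\gamma$ has an axis in $L_i$. Likewise $gH_jg^{-1}$ acts freely and cocompactly on $gL_j$, so $\gamma$ has an axis in $gL_j$. Both discs are totally geodesic, so both are axes in $\mathbb B$. The axis of a loxodromic isometry in negative curvature is unique. So $L_i$ and $gL_j$ share a real geodesic, in particular two points, and $L_i=gL_j$. Then $C_i=C_j$, so $i=j$, and $g\in\mathrm{Stab}_\Gamma(L_i)=H_i$. $\square$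

**Lemma 5.** In the situation of Lemma 4 there is a finite set $\Phi\subset\Gamma\setminus\{1\}$ such that if $N_i\lhd H_i$ and $N_i\cap\Phi=\emptyset$ for all $i$, then $\Gamma/\langle\langle N_1\cup\dots\cup N_k\rangle\rangle_\Gamma$ is infinite.

*Proof.* Take $\Phi$ from (F2). Then $M=\langle\langle\bigcup N_i\rangle\rangle_\Gamma$ is a free product of conjugates of the $N_i$. Each $N_i$ acts freely and properly on the disc $L_i$, so $N_i\backslash L_i$ is a $2$-dimensional $K(N_i,1)$. A wedge of $2$-dimensional Eilenberg–MacLane spaces is a $K(M,1)$, so $H^4(M;\mathbb Z)=0$. If $M$ had finite index in $\Gamma$, then $M\backslash\mathbb B$ would be a closed connected oriented $4$-manifold with contractible universal cover, and $H^4(M;\mathbb Z)=H^4(M\backslash\mathbb B;\mathbb Z)=\mathbb Z$. This is a contradiction. $\square$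

## 9. A deep étale cover: Theorem A and Theorem B(i)

Lemma 5 cannot in general be applied on $S$ itself: there the subgroups in question are the full $H_i$, and these may meet $\Phi$. But a finite étale cover replaces each $H_i$ by a finite-index subgroup and multiplies $D^2$ by a positive number. So we go up.

**Step 1.** *We choose the cover.* Let $D=\sum_{i=1}^km_iC_i$ be as in Lemma 3 (ample for Theorem B(i)), with $H_i,L_i$ as above and $\Phi$ from Lemma 5. By (F3), $\Gamma$ is residually finite. For each $\varphi\in\Phi$ there is a finite-index normal subgroup missing $\varphi$, and their intersection $\Gamma'\lhd\Gamma$ has finite index with $\Gamma'\cap\Phi=\emptyset$. Put $N_i=\Gamma'\cap H_i\lhd H_i$. Then $N_i\cap\Phi=\emptyset$. Let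
$$p:S'=\Gamma'\backslash\mathbb B\to S,\qquad D'=p^*D .$$
$S'$ is a smooth connected projective surface with $\pi_1(S')=\Gamma'$, and $D'$ is effective with $D'^2=[\Gamma:\Gamma']\,D^2>0$. If $D$ is ample, so is $D'$, because $p$ is finite.

**Step 2.** *We compute $N$.* The components of $D'$ are the images in $S'$ of the discs $gL_i$, $g\in\Gamma$. By Lemma 1(a) the normalization of such a component is $(\Gamma'\cap gH_ig^{-1})\backslash gL_i$. The image of its fundamental group in $\Gamma'$ is, up to $\Gamma'$-conjugacy,
$$\Gamma'\cap gH_ig^{-1}=g(\Gamma'\cap H_i)g^{-1}=gN_ig^{-1}, \tag{4}$$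
because $\Gamma'$ is normal in $\Gamma$. So $N$ is generated by all $gN_ig^{-1}$ with $g\in\Gamma$ and $1\le i\le k$, which means
$$N=\langle\langle N_1\cup\dots\cup N_k\rangle\rangle_\Gamma .$$

**Step 3.** *We conclude.* By Lemma 5, $[\Gamma:N]=\infty$. Since $[\Gamma:\Gamma']<\infty$, also $[\pi_1(S'):N]=\infty$. This proves Theorem A and Theorem B(i). $\square$

## 10. Equidistribution and an ample geodesic curve

For Theorem B(ii) we need one irreducible curve. The étale trick does not give this directly: the preimage of an irreducible $C_v$ in $\Gamma'\backslash\mathbb B$ has $[\Gamma:\Gamma'R_v]$ components. There are two tasks: to find a single geodesic curve that is ample, and to pass to a cover where its preimage stays irreducible while its normalization becomes a deep étale cover. This section does the first.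

Let $\omega$ be the Bergman Kähler form, normalized to represent $c_1(K_S)$, and let $C_n=C_{v_n}$ be pairwise distinct geodesic curves; these exist by Lemma 2. The claim is
$$\frac{[C_n]}{C_n\cdot\omega}\longrightarrow\frac{[\omega]}{\omega^2}\qquad\text{in }NS(S)_{\mathbb R}. \tag{5}$$
The right side is an ample class and the ample cone is open. So (5) implies that $C_n$ is ample for $n\gg0$.

Notation: $\mathcal G=SU(2,1)$; $e\in\mathbb C^3$ a vector with $h(e,e)>0$; $V=e^\perp$; $L_0=\mathbb P(V)\cap\mathbb B$; $o\in L_0$ a point; $H=SU(V)\cong SU(1,1)$, acting trivially on $e$; $H^*=\mathrm{Stab}_{\mathcal G}(L_0)=\mathrm{Stab}_{\mathcal G}(\mathbb Ce)\cong U(1,1)$. The vectors fixed by $H$ are exactly $\mathbb Ce$, and the normalizer of $H$ preserves this line. Conversely $H^*$ normalizes $H$. So $N_{\mathcal G}(H)=H^*$.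

**(F4)** (Mozes–Shah, *On the space of ergodic invariant measures of unipotent flows*, ETDS 15 (1995), Thm 1.1.) We use it as follows. Let $\mu_n$ be probability measures on $\Gamma\backslash\mathcal G$, invariant and ergodic under a unipotent one-parameter group $u(t)$, with $\mu_n\to\mu$ a probability measure. Let $J=\{g:\mu g=\mu\}$ and $x\in\mathrm{supp}\,\mu$. Then $\mathrm{supp}\,\mu=xJ$. Moreover, if $g_n\to1$, $xg_n\in\mathrm{supp}\,\mu_n$, and the trajectory $xg_nu(t)$ is uniformly distributed with respect to $\mu_n$, then $\mathrm{supp}\,\mu_n\subset xJg_n$ for all large $n$.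

**Step 1.** *We turn the curves into measures.* $\mathcal G$ acts transitively on positive lines, so $L_{v_n}=\hat g_nL_0$ for some $\hat g_n\in\mathcal G$. Then $\Gamma\cap\hat g_nH\hat g_n^{-1}$ is the stabilizer of $v_n$ in $\Gamma$, which is cocompact in $\hat g_nH\hat g_n^{-1}$ (Section 6). So $\Gamma\hat g_nH$ is closed in $\Gamma\backslash\mathcal G$ and carries an $H$-invariant probability measure $\mu_n$. Let $u(t)$ be a nontrivial unipotent one-parameter subgroup of $H$. By Howe–Moore, $\mu_n$ is ergodic under $u(t)$. We shall show that $\mu_n$ converges to the Haar probability measure $m$. As $\Gamma\backslash\mathcal G$ is compact, it suffices to show that the limit $\mu$ of any convergent subsequence is $m$.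

**Step 2.** *We find the possible symmetry algebras of a limit.*

**Lemma 6.** The only Lie algebras $\mathfrak l$ with $\mathfrak{su}(1,1)\subset\mathfrak l\subset\mathfrak{su}(2,1)$, where $\mathfrak{su}(1,1)=\mathrm{Lie}\,H$, are $\mathfrak{su}(1,1)$, $\mathfrak u(1,1)=\mathrm{Lie}\,H^*$ and $\mathfrak{su}(2,1)$.

*Proof.* For $w\in V$ define $X_w$ by $X_we=w$ and $X_wy=-\frac{h(y,w)}{h(e,e)}e$ for $y\in V$. It has trace $0$, and it is skew for $h$, since $h(X_we,y)+h(e,X_wy)=h(w,y)-\overline{h(y,w)}=0$. Let $\mathfrak m=\{X_w:w\in V\}$. If $Y\in\mathfrak{su}(2,1)$ and $w$ is the $V$-component of $Ye$, then $Y-X_w$ preserves $\mathbb Ce$, so it lies in $\mathfrak u(1,1)$. With $\mathfrak z$ the centre of $\mathfrak u(1,1)$, spanned by the element $\zeta$ equal to $i$ on $V$ and $-2i$ on $e$, we get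
$$\mathfrak{su}(2,1)=\mathfrak{su}(1,1)\oplus\mathfrak z\oplus\mathfrak m$$
as $H$-modules. Here $\mathfrak m\cong V$, because $[s,X_w]=X_{sw}$ for $s\in\mathfrak{su}(1,1)$. The summands are the adjoint module, the trivial module, and two copies of the real standard module of $SU(1,1)\cong SL_2(\mathbb R)$. They have no common constituents, so $\mathfrak l=\mathfrak{su}(1,1)\oplus(\mathfrak l\cap\mathfrak z)\oplus(\mathfrak l\cap\mathfrak m)$. If $\mathfrak l\cap\mathfrak m=0$, we have one of the first two algebras.

Otherwise $\mathfrak l\cap\mathfrak m$ corresponds to a nonzero $H$-invariant real subspace $M\subset V$. We claim $\mathrm{Im}\,h|_M\ne0$. If $M=V$ this is clear, as $h(iw,w)=ih(w,w)$. Otherwise $\dim_{\mathbb R}M=2$ and $M$ is the standard module. If $\mathrm{Im}\,h|_M=0$, then $h|_M$ is an invariant real symmetric form on the standard module of $SL_2(\mathbb R)$. Invariant bilinear forms there are multiples of the alternating one, so $h|_M=0$. Now $M\cap iM$ is a complex invariant subspace of the irreducible space $V$, and it is not $V$, so it is $0$ and $V=M\oplus iM$. By sesquilinearity $h|_V=0$, which is absurd.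

Choose $w,w'\in M$ with $\mathrm{Im}\,h(w,w')\neq0$. Then
$$[X_w,X_{w'}]e=X_ww'-X_{w'}w=\frac{h(w,w')-h(w',w)}{h(e,e)}e=\frac{2i\,\mathrm{Im}\,h(w,w')}{h(e,e)}e .$$
The bracket $[X_w,X_{w'}]$ preserves $\mathbb Ce$, so it lies in $\mathfrak{su}(1,1)\oplus\mathfrak z$. Since $\mathfrak{su}(1,1)$ kills $e$, its $\mathfrak z$-part is nonzero, and $\mathfrak z\subset\mathfrak l$. Finally $[\zeta,X_w]e=iw+2iw=3iw$, so $[\zeta,X_w]=X_{3iw}$ and $M$ is a complex subspace. By irreducibility $M=V$, and $\mathfrak l=\mathfrak{su}(2,1)$. $\square$

**Step 3.** *We show that a limit $\mu\neq m$ would make the curves coincide.* Since each $\mu_n$ is $H$-invariant, the closed group $J=\{g:\mu g=\mu\}$ contains $H$. If $\mathrm{Lie}\,J=\mathfrak{su}(2,1)$, then $J=\mathcal G$ because $\mathcal G$ is connected, and $\mu=m$. Suppose not. By Lemma 6, $[\mathrm{Lie}\,J,\mathrm{Lie}\,J]=\mathfrak{su}(1,1)$. The group $J$ normalizes its Lie algebra and hence $\mathfrak{su}(1,1)$, so it normalizes the connected group $H$. Thus $J\subset H^*$.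

Let $x=\Gamma\tilde x\in\mathrm{supp}\,\mu$. Every neighbourhood of $x$ has $\mu_n$-measure bounded below for large $n$ in the subsequence, and by Birkhoff's theorem $\mu_n$-almost every point has a uniformly distributed $u(t)$-trajectory. So there are $g_n\to1$ with $xg_n\in\mathrm{supp}\,\mu_n$ having such a trajectory. By (F4), $\mathrm{supp}\,\mu_n\subset xJg_n$ for large $n$. As $\mathrm{supp}\,\mu_n=\Gamma\hat g_nH$ contains $xg_n$, it equals $xg_nH$. So $xg_nH\subset xJg_n$, that is,
$$A:=g_nHg_n^{-1}\ \subset\ \tilde x^{-1}\Gamma\tilde x\,J,$$
a countable union of closed cosets $\delta J$. By Baire, some $A\cap\delta J$ has interior in $A$. If $a\in A\cap\delta J$, then $A\cap\delta J=a(A\cap J)$. So $A\cap J$ is an open subgroup of the connected group $A$, and $A\subset J\subset H^*\cong U(1,1)$. The Lie algebra of $A$ is semisimple of dimension $3$, so it lies in $[\mathfrak u(1,1),\mathfrak u(1,1)]=\mathfrak{su}(1,1)$ and equals it. Hence $A=H$ and $g_n\in N_{\mathcal G}(H)=H^*$.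

Now $xg_n\in\Gamma\hat g_nH$ means $\tilde xg_n=\gamma\hat g_nh_n$ with $\gamma\in\Gamma$, $h_n\in H$. Applying both sides to $L_0$ gives $\gamma\hat g_nL_0=\tilde xg_nL_0=\tilde xL_0$. So $L_{v_n}=\hat g_nL_0\in\Gamma\tilde xL_0$ for all large $n$ in the subsequence. By Lemma 1(b) all these $C_n$ coincide, a contradiction. Hence $\mu_n\to m$.

**Step 4.** *We convert equidistribution of measures into (5).* For a closed real $(1,1)$-form $\eta$ on $S$, pulled back to $\mathbb B$, let $\varphi_\eta(\Gamma g)$ be the ratio $\eta/\omega$ on the complex line $T_{go}(gL_0)\subset T_{go}\mathbb B$. It is a continuous function on $\Gamma\backslash\mathcal G$.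

The form $\omega$ is $\mathcal G$-invariant. So $\mu_n$ pushes forward to the normalized $\omega$-area on the quotient of $L_{v_n}$ by $\mathrm{Stab}_\Gamma(v_n)$. This is a finite cover of $R_{v_n}\backslash L_{v_n}$, and its degree cancels in the ratio:
$$\int\varphi_\eta\,d\mu_n=\frac{\int_{C_n}\eta}{\int_{C_n}\omega}.$$

Under $m$, the point $go$ is distributed according to the normalized volume $\omega^2/\int\omega^2$. Given the point, the line is distributed by the $U(2)$-invariant measure, as the stabilizer of $o$ is $U(2)$, acting transitively on complex lines in $T_o\mathbb B$. The average of $\eta/\omega$ over lines in $T_xS$ is a $U(2)$-invariant linear functional of the Hermitian form $\eta_x$. Such a functional is unique up to scale, because the traceless Hermitian forms are a nontrivial irreducible module. The functional $\eta\mapsto(\eta\wedge\omega)/(\omega\wedge\omega)$ is also invariant, and both take the value $1$ on $\omega$. So they agree, and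
$$\int\varphi_\eta\,dm=\frac{\int_S\eta\wedge\omega}{\int_S\omega^2}.$$
By Step 3, for every $\eta$ representing the class of a line bundle,
$$\frac{[C_n]\cdot[\eta]}{C_n\cdot\omega}\to\frac{[\omega]\cdot[\eta]}{\omega^2}.$$
The intersection form on the finite-dimensional space $NS(S)_{\mathbb R}$ is nondegenerate, so (5) follows. $\square$

## 11. A finite cover that unwinds the curve: Theorem B(ii)

Fix an ample geodesic curve $C=C_v$, and put $H_1=R_v$, $C^\nu=H_1\backslash L_v$, $\nu:C^\nu\to C\subset S$.

**Step 1.** *We choose the cover of the normalization.* Let $\Phi$ be as in Lemma 5 for the single curve $C$. By residual finiteness there is a finite-index $N_1\lhd H_1$ with $N_1\cap\Phi=\emptyset$. Let $q:C'\to C^\nu$ be the connected étale cover with group $N_1$, of degree $d$. By Lemma 5, $\Gamma/\langle\langle N_1\rangle\rangle_\Gamma$ is infinite.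

The aim is now a finite map $f:T\to S$ from a smooth surface such that $f^*C$ is irreducible and reduced with normalization $C'$. We realize $C'$ as the curve of roots of a polynomial over $C$ and extend the polynomial to $S$.

**Step 2.** *We choose the line bundle.* Let $\Sigma\subset C$ be the set of singular points; if it is empty, let $\Sigma$ be one point of $C$. The conductor of $\mathcal O_C$ is an ideal of both $\mathcal O_C$ and $\nu_*\mathcal O_{C^\nu}$ which is trivial away from the singular points. So there is $M\ge1$ such that functions on $C^\nu$ that vanish to order at least $M$ along $\nu^{-1}(\Sigma)$ lie in the conductor, and in particular in $\mathcal O_C$. For $p\in\Sigma$ and $p_j\in\nu^{-1}(p)$, let $p_{j1},\dots,p_{jd}$ be the points of $q^{-1}(p_j)$. Let $L$ be a high power of an ample line bundle on $S$, so that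

1. $H^1\bigl(C',q^*\nu^*L(-M\sum p_{jk})\bigr)=0$, the sum being over all points over $\Sigma$;
2. $H^1(S,L^i(-C))=0$ for $1\le i\le d$;
3. $L^d(-C)$ is globally generated.

Let $\tau$ be a trivialization of $L$ near each $p\in\Sigma$, and let $\zeta_1,\dots,\zeta_d\in\mathbb C$ be distinct.

**Step 3.** *We produce a section on $C'$ whose characteristic polynomial lives on $C$.* By condition 1 there is $s\in H^0(C',q^*\nu^*L)$ with $s\equiv\zeta_k\tau$ modulo $\mathfrak m^M_{p_{jk}}$ at all these points. Let
$$P_C(z)=z^d+\sum_{i=1}^da_iz^{d-i},\qquad a_i\in H^0(C^\nu,\nu^*L^i),$$
be the characteristic polynomial of $s$ with respect to $q$. Near $p_j$ the cover $q$ is a disjoint union of $d$ sheets, so $a_i$ is congruent modulo $\mathfrak m_{p_j}^M$ to the corresponding coefficient of $\prod_k(z-\zeta_k\tau)$. That coefficient is the same constant multiple of $\tau^i$ at every $p_j$ over $p$. So $a_i$ minus this multiple vanishes to order at least $M$ on $\nu^{-1}(p)$, and it comes from $\mathcal O_{C,p}$ by the choice of $M$. Hence $a_i$ descends to a section $a_i\in H^0(C,L^i|_C)$, and over $p$ the polynomial $P_C$ restricts to $\prod_k(z-\zeta_k\tau)$, with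 distinct roots.

In particular the discriminant of $P_C$ is not identically zero. The characteristic polynomial of an element of the field extension $\mathbb C(C')/\mathbb C(C)$ is a power of its minimal polynomial. As $P_C$ has distinct roots generically, it is the minimal polynomial. So $P_C$ is irreducible over $\mathbb C(C)$, and $s$ (divided by a local generator of $L$) generates $\mathbb C(C')$.

**Step 4.** *We extend the polynomial to $S$ with enough freedom.* By condition 2 and the sequence $0\to L^i(-C)\to L^i\to L^i|_C\to0$, the $a_i$ lift to $\tilde a_i\in H^0(S,L^i)$. Put $P=z^d+\sum\tilde a_iz^{d-i}$. For $b\in H^0(S,L^d(-C))$ let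
$$T_b=\{P+b=0\}\subset\mathrm{Tot}(L),\qquad f:T_b\to S,$$
which is finite and flat of degree $d$. Since $b$ vanishes on $C$, over $C$ the equation is still $P_C=0$.

**Step 5.** *We check that $T_b$ is smooth for general $b$.* Consider the linear system on $\mathrm{Tot}(L)$ spanned by $P$ and all $b$. By condition 3 its base locus lies over $C$. By Bertini a general member is smooth off the base locus. A general member has a nonzero coefficient of $P$ and can be scaled to the form $P+b$. So only points over $C$ remain.

Over $p\in\Sigma$ the $d$ roots are distinct, so $\partial_z(P+b)=\partial_zP\ne0$ at points of $T_b$.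

Over a point of $C\setminus\Sigma$, where $C$ is smooth, take local coordinates $(x,y)$ on $S$ with $C=\{x=0\}$, trivialize $L$, and write $b=x\beta$. At a singular point of $T_b$ over it we need $P_C=\partial_zP_C=0$. Since the discriminant of $P_C$ is not identically zero, this happens at only finitely many points $(y,z)$, which do not depend on $b$. At each of them $\partial_x(P+b)=\partial_xP+\beta$, where $\beta$ is the value of $b$ as a section of $L^d(-C)$. By condition 3 this is nonzero for general $b$. So finitely many open dense conditions suffice, and $T_b$ is smooth for general $b$.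

Fix such $b$ and write $T=T_b$.

**Step 6.** *We identify the curve over $C$ and show that $T$ is a connected projective surface.* Let $D_T=f^*C$, the Cartier divisor $\{P_C=0\}$ in $\mathrm{Tot}(L|_C)$. It is finite and flat over the integral curve $C$, so all its associated points lie over the generic point of $C$. There its fibre is the spectrum of $\mathbb C(C)[z]/(P_C)$, which is a field isomorphic to $\mathbb C(C')$. So $D_T$ is irreducible and reduced. The section $s$ defines a map $C'\to\mathrm{Tot}(L|_C)$ over $\nu\circ q$ with image in $D_T$. It is birational and finite, so it is the normalization of $D_T$, and the composite $C'\to T\to S$ is $\nu\circ q$.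

A connected component of $T$ has open and closed image in $S$, since $f$ is finite and flat. So it surjects onto $S$ and meets $f^{-1}(C)=D_T$, which is connected. Hence $T$ is connected. It is projective, being finite over $S$. The divisor $D_T$ is the pullback of an ample divisor by a finite map, hence ample, and $D_T^2=d\,C^2>0$.

**Step 7.** *We compare the fundamental groups of $T$ and $S$.* Let $S^\circ\subset S$ be the complement of the branch curve of $f$, and $T^\circ=f^{-1}(S^\circ)$. Then $T^\circ\to S^\circ$ is a finite étale cover, with $T^\circ$ connected, so $\pi_1(T^\circ)$ has finite index in $\pi_1(S^\circ)$. Since $\pi_1(S^\circ)\to\pi_1(S)$ is onto, $f_*\pi_1(T)$ has finite index in $\Gamma$.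

Let $N_T\subset\pi_1(T)$ be the subgroup attached to $D_T$. The image of $\pi_1(C')$ in $\Gamma$ under $\nu\circ q$ is $N_1$, up to conjugacy. So $f_*(N_T)\subset\langle\langle N_1\rangle\rangle_\Gamma$, and $f_*$ induces a homomorphism
$$\pi_1(T)/N_T\longrightarrow\Gamma/\langle\langle N_1\rangle\rangle_\Gamma$$
whose image has finite index. The target is infinite by Step 1, so the image is infinite. Hence $[\pi_1(T):N_T]=\infty$, with $D_T$ ample, reduced and irreducible. This proves Theorem B(ii). $\square$
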